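# Continuous gradients for $W^{2,2}$ isometric immersions of surfaces

## 1. Metrics, isometric immersions, and the curvature distribution

Throughout, $\Omega$ and $U$ are open subsets of $\mathbb R^2$, $B_r(x)$ is an open disc, $|\cdot|$ is the Euclidean norm of a vector and the Frobenius norm of a matrix, and
$$J=\begin{pmatrix}0&-1\\1&0\end{pmatrix}.$$
All derivatives are weak derivatives. A Sobolev function is a class of functions modulo null sets. To say that it is continuous or $C^1$ means that some representative is.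

**Definition 1 (metric, Christoffel symbols).** A metric on $\Omega$ is a map $g=(g_{ij})$ into the symmetric positive definite $2\times2$ matrices. When $g$ has first derivatives, put
$$\Gamma_{ij}^k=\tfrac12 g^{kl}\big(\partial_ig_{jl}+\partial_jg_{il}-\partial_lg_{ij}\big),$$
where $(g^{kl})=g^{-1}$ and repeated indices are summed.

*Example.* For a conformal metric $g=e^{2f}I$ we get $\Gamma^k_{ij}=\delta_{ik}f_j+\delta_{jk}f_i-\delta_{ij}f_k$ with $f_i=\partial_i f$. So, writing the pair $(\Gamma^1_{ij},\Gamma^2_{ij})$,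
$$\Gamma_{11}=(f_1,-f_2),\qquad \Gamma_{22}=(-f_1,f_2),\qquad \Gamma_{12}=(f_2,f_1).$$

**Definition 2 (isometric immersions of class $W^{2,2}$).** For $g\in C^2(\Omega,\mathrm{Sym}_+^{2\times 2})$,
$$\mathcal I_g^{2,2}=\Big\{y\in W^{2,2}_{loc}(\Omega,\mathbb R^3):\ (Dy)^TDy=g\ \text{a.e. in }\Omega,\ \int_\Omega|D^2y|^2<\infty\Big\}.$$

We write $y_i=\partial_iy$ and $y_{ij}=\partial_{ij}y$. The constraint reads $y_i\cdot y_j=g_{ij}$.

*Example.* Let $\Omega=(0,1)^2$, $g=I$, $\vartheta\in W^{1,2}(0,1)$, let $\gamma$ be a plane curve with $\gamma'=(\cos\vartheta,\sin\vartheta)$, and let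
$$y(x)=(\gamma_1(x_1),\gamma_2(x_1),x_2).$$
Then $y_1=(\cos\vartheta,\sin\vartheta,0)$ and $y_2=e_3$ are orthonormal, and $|D^2y|=|\vartheta'(x_1)|$, so $y\in\mathcal I_I^{2,2}$. With $\vartheta(s)=s^{3/4}$ we have $\vartheta'(s)=\frac34s^{-1/4}\in L^2(0,1)$. The second derivatives are then unbounded, so members of $\mathcal I^{2,2}_g$ need not have bounded curvature.

**Definition 3 (normal and second fundamental form).** If $(Dy)^TDy=g$ a.e., put
$$n=\frac{y_1\times y_2}{\sqrt{\det g}},\qquad A_{ij}=n\cdot y_{ij}.$$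
Since $|y_1\times y_2|^2=\det g>0$, $n$ is a unit vector a.e. The matrix $A$ is symmetric and $|A|\le|D^2y|$, so $A\in L^2_{loc}$ when $y\in W^{2,2}_{loc}$.

*Example.* For the cylinder above, $n=(\sin\vartheta,-\cos\vartheta,0)$ and $y_{11}=\vartheta'(-\sin\vartheta,\cos\vartheta,0)$. Hence $A_{11}=-\vartheta'$, $A_{12}=A_{22}=0$, and $\det A=0$.

**Definition 4 (curvature distribution).** For $g\in W^{1,2}_{loc}(\Omega)$ with $g$ and $g^{-1}$ locally bounded, put
$$\mathcal R(g)=-\tfrac12\partial_{22}g_{11}+\partial_{12}g_{12}-\tfrac12\partial_{11}g_{22}-g_{ab}\big(\Gamma^a_{11}\Gamma^b_{22}-\Gamma^a_{12}\Gamma^b_{12}\big)\in\mathcal D'(\Omega).$$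

The quadratic term is in $L^1_{loc}$ because $\Gamma\in L^2_{loc}$. If $g\in C^2$, then $\mathcal R(g)$ is a continuous function, and the textbook formula for the Gaussian curvature is $\mathcal R(g)=K\det g$. For a locally integrable $\kappa\ge0$, the inequality $\mathcal R(g)\ge-\kappa$ in $\mathcal D'$ means $\langle\mathcal R(g)+\kappa,\varphi\rangle\ge0$ for all $0\le\varphi\in C_c^\infty(\Omega)$.

*Example.* For $g=e^{2f}I$ with $f$ smooth, the list of Christoffel symbols gives $g_{ab}(\Gamma^a_{11}\Gamma^b_{22}-\Gamma^a_{12}\Gamma^b_{12})=-2e^{2f}|\nabla f|^2$, and $\frac12\Delta e^{2f}=e^{2f}(\Delta f+2|\nabla f|^2)$. So $\mathcal R(g)=-e^{2f}\Delta f$, which is $K\det g$ with the familiar $K=-e^{-2f}\Delta f$.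

*Example (not a function).* Let $g=e^{2f}I$ with $f=-|x_1|$, and approximate by $f_\nu=-(x_1^2+\nu^{-2})^{1/2}$, $g_\nu=e^{2f_\nu}I$. Then $g_\nu\to g$ locally uniformly and $Dg_\nu\to Dg$ in $L^2_{loc}$, so $\mathcal R(g_\nu)\to\mathcal R(g)$ in $\mathcal D'$. Here $-f_\nu''=\nu^{-2}(x_1^2+\nu^{-2})^{-3/2}\ge0$ has integral $2$ over the line and concentrates at $x_1=0$, where $e^{2f}=1$. So $\mathcal R(g)=-\lim e^{2f_\nu}\Delta f_\nu$ is twice the length measure on $\{x_1=0\}$. The inequality $\mathcal R(g)\ge0$ holds although $\mathcal R(g)$ is not a function.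

**Definition 5 (oscillation, logarithmic modulus).** $\operatorname{osc}_Ef=\sup_{a,b\in E}|f(a)-f(b)|$. We say that $u\in C^1(U)$ satisfies (1) if for every $U'\Subset U$
$$\lim_{r\to0}\ \sup_{x\in U'}\ \big(\log\tfrac1r\big)^{1/2}\operatorname{osc}_{B_r(x)}Du=0.\tag{1}$$

*Example.* Near $0$ let $u$ be radial with $u'(r)=(\log\frac1r)^{-\alpha}$, $\alpha>0$. Then $Du(x)=u'(|x|)\,x/|x|$ and $Du(0)=0$, so $\operatorname{osc}_{B_r(0)}Du$ lies between $(\log\frac1r)^{-\alpha}$ and twice that. The limit at the center $x=0$ is zero exactly when $\alpha>\frac12$.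

**Textbook facts.** We use the following facts.

1. *Traces.* For a disc $D$, functions in $W^{1,2}(D)$ have traces in $L^2(\partial D)$, and $W^{1,2}_0(D)$ is the set of functions with trace zero. Values of Sobolev functions on circles are always traces. If $\Phi$ is Lipschitz, the trace of $\Phi(G)$ is $\Phi$ of the trace of $G$. To see this, take $G_\nu\to G$ in $W^{1,2}(D)$ with $G_\nu$ smooth up to the boundary. The functions $\Phi(G_\nu)$ are bounded in $W^{1,2}$ and converge to $\Phi(G)$ in $L^2$, hence weakly in $W^{1,2}$, so their traces converge weakly to the trace of $\Phi(G)$. The traces also converge to $\Phi$ of the trace of $G$ in $L^2(\partial D)$.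
2. *Null Lagrangian.* If $a\in W_0^{1,2}(D)$ and $b\in W^{1,2}(D)$, then $\int_D(\partial_1a\,\partial_2b-\partial_2a\,\partial_1b)=0$. For $a\in C_c^\infty(D)$, the definition of weak derivatives gives $-\int b\,(\partial_2\partial_1a-\partial_1\partial_2a)=0$. The general case follows by density.
3. *Gagliardo–Nirenberg.* For $w\in W^{1,1}_0(D)$, $\|w\|_{L^2}^2\le\|\partial_1w\|_{L^1}\|\partial_2w\|_{L^1}\le\|\nabla w\|_{L^1}^2$. For $w\in C_c^\infty$ we have $|w(x)|\le\int|\partial_1w(s,x_2)|ds$ and $|w(x)|\le\int|\partial_2w(x_1,s)|ds$. The first bound depends only on $x_2$ and the second only on $x_1$. Multiply them and integrate. Density gives the rest.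
4. *Means.* For $F\in W^{1,2}(B_\rho(z),\mathbb R^2)$ the mean of $F$ over $\partial B_\rho(z)$ and the mean over $B_\rho(z)$ differ by at most $\frac1{2\sqrt\pi}\|DF\|_{L^2(B_\rho(z))}$. For smooth $F$, integrating $\operatorname{div}((x-z)F_i)=2F_i+(x-z)\cdot\nabla F_i$ gives $\rho\int_{\partial B_\rho}F=2\int_{B_\rho}F+\int_{B_\rho}DF\,(x-z)$. Divide by $2\pi\rho^2$ and bound the last term by $\frac{1}{2\pi\rho^2}\,\rho\,(\pi\rho^2)^{1/2}\|DF\|_{L^2}$. Then use density.

## 2. Continuity of $Dy$: the statements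

Hornung and Velčić proved: if $g$ is smooth with Gaussian curvature $K(g)>0$ and $y\in\mathcal I_g^{2,2}$, then $y$ is smooth. Now drop the sign of the curvature and keep only two derivatives of $g$. The cylinders show that one cannot hope for bounded second derivatives. The conjecture, from the source "Rigidity of nonlinear prestrained plates", asks for one classical derivative:

> If $g$ is $C^2$ and $y\in\mathcal I_g^{2,2}$, is $y\in C^1(\Omega,\mathbb R^3)$?

The answer is yes.

**Theorem A.** Let $U\subset\mathbb R^2$ be open, $u\in W^{2,2}_{loc}(U)$, and $\det D^2u\ge-h$ a.e., with $0\le h\in L^p_{loc}(U)$ for some $p>1$. Then $u\in C^1(U)$ and $u$ satisfies (1).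

**Theorem B.** If $g\in C^2(\Omega,\mathrm{Sym}_+^{2\times2})$ and $y\in\mathcal I_g^{2,2}$, then $y\in C^1(\Omega,\mathbb R^3)$, and each component of $y$ satisfies (1).

**Theorem C.** Let $g\in W^{1,q}_{loc}(\Omega)$, $q>2$, with continuous representative positive definite everywhere. Suppose $\mathcal R(g)\ge-\kappa$ in $\mathcal D'$ with $0\le\kappa\in L^p_{loc}$, $p>1$. Then every $y\in W^{2,2}_{loc}(\Omega,\mathbb R^3)$ with $(Dy)^TDy=g$ a.e. is $C^1$, and its components satisfy (1). In particular this holds for $g\in W^{2,p}_{loc}$, $p>1$.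

**Sharpness.** Theorem A fails for $p=1$. The power $\frac12$ in (1) cannot be increased in Theorem A. Theorem C fails for $q=2$, even if $g$ is continuous and $\mathcal R(g)=0$.

Section 4 reduces Theorems B and C to Theorem A, Sections 5–7 prove Theorem A, and Section 8 gives the three examples for sharpness.

## 3. Cylinders, and the borderline Sobolev embedding in the plane

For the cylinders of Section 1 the answer is immediate: $\vartheta\in W^{1,2}$ of an interval is continuous, so $y_1=(\cos\vartheta,\sin\vartheta,0)$ is continuous. This uses that $y$ depends on one variable up to an affine function.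

In two variables the embedding just fails. We know $Dy\in W^{1,2}_{loc}$, and in the plane $W^{1,2}$ does not embed into $C^0$. The standard witness at the level of $u$ is $u=x_1\log\log\frac1{|x|}$, whose Hessian is square integrable while $\partial_1u\to\infty$ at $0$ (checked in Section 8). The constraint gives $|Dy|^2=\operatorname{tr}g$, so $Dy$ is also bounded, but a bounded $W^{1,2}$ map may still spin forever near a point. Example 3 in Section 8 does this with a metric that is only $C^0\cap W^{1,2}$. So the derivatives of $g$ must enter, and they enter through the Gauss equation.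

## 4. The Gauss equation turns isometry into a lower bound on $\det D^2u$

Here we deduce Theorems B and C from Theorem A. Let $y\in W^{2,2}_{loc}(\Omega,\mathbb R^3)$ with $(Dy)^TDy=g$ a.e., where $g$ is as in Theorem C, or $g\in C^2$ (then put $q=\infty$). In both cases $g$ and $g^{-1}$ are locally bounded and $\Gamma\in L^q_{loc}$. Since $|Dy|^2=\operatorname{tr}g$, we have $Dy\in W^{1,2}_{loc}\cap L^\infty_{loc}$.

**Step 1 (Gauss formula).** *This step splits $D^2y$ into a part controlled by $g$ and a normal part.* The product rule in $W^{1,2}\cap L^\infty$ gives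
$$\partial_ig_{jl}=y_{ij}\cdot y_l+y_j\cdot y_{il},\qquad \partial_jg_{il}=y_{ij}\cdot y_l+y_i\cdot y_{jl},\qquad \partial_lg_{ij}=y_{il}\cdot y_j+y_i\cdot y_{jl}.$$
Add the first two and subtract the third: $y_{ij}\cdot y_l=\frac12(\partial_ig_{jl}+\partial_jg_{il}-\partial_lg_{ij})$ a.e. Since $\det g>0$, the vectors $y_1,y_2,n$ form a basis a.e. Write $y_{ij}=a^ky_k+bn$. Then $b=A_{ij}$, and $a^kg_{kl}=y_{ij}\cdot y_l$ gives $a^k=\Gamma^k_{ij}$. Hence
$$y_{ij}=\Gamma_{ij}^ky_k+A_{ij}n\quad\text{a.e.}\tag{2}$$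

**Step 2 (Gauss equation).** *This step identifies $\det A$, which is a priori only an $L^1_{loc}$ function.* For smooth $y$,
$$\tfrac12\partial_{22}|y_1|^2=|y_{12}|^2+y_1\cdot y_{122},\qquad \tfrac12\partial_{11}|y_2|^2=|y_{12}|^2+y_2\cdot y_{112},$$
$$\partial_{12}(y_1\cdot y_2)=y_{112}\cdot y_2+|y_{12}|^2+y_{11}\cdot y_{22}+y_1\cdot y_{122}.$$
Subtracting the first two from the third, the third-order terms cancel:
$$y_{11}\cdot y_{22}-|y_{12}|^2=-\tfrac12\partial_{22}|y_1|^2+\partial_{12}(y_1\cdot y_2)-\tfrac12\partial_{11}|y_2|^2.\tag{3}$$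
Now mollify our $y$. The left side converges in $L^1_{loc}$ because $D^2y\in L^2_{loc}$, and the products $y_i\cdot y_j$ converge in $L^1_{loc}$, so (3) holds in $\mathcal D'(\Omega)$ for our $y$, with $y_i\cdot y_j=g_{ij}$ on the right. By (2) and $n\cdot y_k=0$, the left side equals $g_{ab}(\Gamma^a_{11}\Gamma^b_{22}-\Gamma^a_{12}\Gamma^b_{12})+\det A$ a.e. Therefore
$$\det A=\mathcal R(g)\quad\text{in }\mathcal D'(\Omega).\tag{4}$$
This derivation used only $y\in W^{2,2}_{loc}$, $Dy\in L^\infty_{loc}$ and $g^{-1}\in L^\infty_{loc}$.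

If $g\in C^2$, put $\kappa=|\mathcal R(g)|$, which is continuous. In all cases $\det A\in L^1_{loc}$ and $\det A\ge-\kappa$ in $\mathcal D'$, hence a.e. (As a side remark, (4) forces $\mathcal R(g)$ to be a function in $L^1_{loc}$. So the metric $e^{-2|x_1|}I$ of Section 1 admits no $W^{2,2}_{loc}$ isometric immersion on a domain that meets $\{x_1=0\}$.)

**Step 3 (each component is a scalar problem).** *This step bounds $\det D^2u$ from below for $u=y^m$, a single component of $y$.* Put $Q_{ij}=\Gamma^k_{ij}\partial_ku$. By (2), $D^2u=n^mA+Q$. For $2\times2$ matrices,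
$$\det(P+Q)=\det P+P:\operatorname{cof}Q+\det Q,\qquad|\operatorname{cof}Q|=|Q|,\qquad|\det Q|\le\tfrac12|Q|^2 .$$
With $P=n^mA$ and $|n^m|\le1$,
$$\det D^2u\ \ge\ (n^m)^2\det A-|A||Q|-\tfrac12|Q|^2\ \ge\ -h,\qquad h:=\kappa+|A||Q|+|Q|^2.\tag{5}$$

**Step 4 (integrability of $h$).** *This step checks the hypothesis of Theorem A.* In Theorem B, $\Gamma$ is continuous and $Du$ is locally bounded, so $Q$ and $\kappa$ are locally bounded. Since $A\in L^2_{loc}$, we get $h\in L^2_{loc}$. In Theorem C, $Q\in L^q_{loc}$, so $|A||Q|\in L^{2q/(q+2)}_{loc}$ by Hölder and $|Q|^2\in L^{q/2}_{loc}$. Both exponents exceed $1$ because $q>2$. Also $\kappa\in L^p_{loc}$ with $p>1$. So $h\in L^{p'}_{loc}$ for some $p'>1$. In both cases Theorem A applies to $u$ on $\Omega$, so every component of $y$ is $C^1$ and satisfies (1).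

**Step 5 (metrics in $W^{2,p}_{loc}$).** *This step gives the last sentence of Theorem C.* We may assume $1<p<2$. By Sobolev embedding $g\in W^{1,q}_{loc}$ with $q=2p/(2-p)>2$. The second derivatives of $g$ are in $L^p_{loc}$ and the quadratic terms in $L^{q/2}_{loc}$, so $\mathcal R(g)\in L^{\min(p,q/2)}_{loc}$ with exponent greater than $1$. Take $\kappa=|\mathcal R(g)|$.

It remains to prove Theorem A. Note what kind of $h$ we must handle: even for $g\in C^2$ the cross term $|A||Q|$ is only in $L^2_{loc}$, since $A$ is only square integrable.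

## 5. A maximum principle for $Du$ when $h$ is bounded

The sensible first approach is to show that $Du$ does not oscillate more in a disc than on its boundary circle, and to find circles with small oscillation. It needs two lemmas, and both survive into the final proof.

**Lemma 1 (good circles).** Let $0<s<t$ and $F\in W^{1,2}(B_t(z),\mathbb R^2)$. There is $\rho\in(s,t)$ such that the trace of $F$ on $\partial B_\rho(z)$ is absolutely continuous and
$$\operatorname{osc}_{\partial B_\rho(z)}F\le\sqrt{2\pi}\,\big(\log\tfrac ts\big)^{-1/2}\|DF\|_{L^2(B_t(z))} .$$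
If $c$ is the mean of $F$ on this circle, then $|F-c|\le\operatorname{osc}_{\partial B_\rho(z)}F$ on it.

*Proof.* Use polar coordinates about $z$. On compact annuli in $B_t(z)\setminus\{z\}$ take mollifications $F_\nu\to F$ in $W^{1,2}$. By Fubini, along a subsequence (the same for all annuli, by a diagonal argument) $F_\nu(\rho,\cdot)$ converges in $W^{1,2}$ of the circle for a.e. $\rho$, hence uniformly, and the limit is the trace of $F$. So for a.e. $\rho$ this trace is absolutely continuous in $\theta$, with derivative $\partial_\theta F$ satisfying $|\partial_\theta F|\le\rho|DF|$. Put $e(\rho)=\int_0^{2\pi}|\partial_\theta F|^2d\theta$. Then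
$$\int_s^t\frac{e(\rho)}\rho\,d\rho\le\int_s^t\int_0^{2\pi}|DF|^2\rho\,d\theta\,d\rho\le\|DF\|^2_{L^2(B_t(z))} .$$
Since $\int_s^td\rho/\rho=\log\frac ts$, the set of $\rho$ with $e(\rho)\le\|DF\|^2_{L^2(B_t(z))}/\log\frac ts$ has positive measure. Choose such a $\rho$ in the full-measure set above. By Cauchy–Schwarz the oscillation is at most $\sqrt{2\pi}\,e(\rho)^{1/2}$. The last claim holds because $c$ is an average of values of $F$ on the circle. $\square$

**Lemma 2 (the determinant integrates to zero over high values).** Let $D$ be a disc, $G\in W^{1,2}(D,\mathbb R^2)$, $c\in\mathbb R^2$, $m>0$, and $|G-c|\le m$ a.e. on $\partial D$. Then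
$$\int_D\psi(|G-c|)\det DG\,dx=0$$
for every continuous $\psi\ge0$ compactly supported in $(m,\infty)$.

*Proof.* Replace $G$ by $G-c$, so that $c=0$. The plan is to write $\psi(|p|)$ as the divergence of a field that vanishes for $|p|\le m$. Put
$$\lambda(t)=t^{-2}\int_0^ts\psi(s)\,ds,\qquad\Psi(p)=\lambda(|p|)\,p .$$
Then $\lambda=0$ near $[0,m]$ (with $\lambda(0)=0$) and $\lambda=\mathrm{const}\cdot t^{-2}$ for large $t$. So $\Psi$ is $C^1$ with bounded derivatives, and at $t=|p|>0$
$$\operatorname{div}\Psi(p)=2\lambda(t)+t\lambda'(t)=t^{-1}(t^2\lambda)'(t)=\psi(t).$$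
By the chain rule $\nabla(\Psi_1(G))=\partial_1\Psi_1(G)\nabla G_1+\partial_2\Psi_1(G)\nabla G_2$, so $\det D(\Psi_1(G),G_2)=\partial_1\Psi_1(G)\det DG$. Likewise $\det D(G_1,\Psi_2(G))=\partial_2\Psi_2(G)\det DG$. Adding,
$$\psi(|G|)\det DG=\det D(\Psi_1(G),G_2)+\det D(G_1,\Psi_2(G))\quad\text{a.e.}$$
By Fact 1 the traces of $\Psi_i(G)$ are $\Psi_i$ of the trace of $G$, which vanish because $|G|\le m$ on $\partial D$. So $\Psi_i(G)\in W_0^{1,2}(D)$, and Fact 2 says that both terms integrate to zero. $\square$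

If $\det DG>0$ a.e., Lemma 2 forces $|G-c|\le m$ a.e. in $D$, which is a maximum principle. For $G=Du$ the determinant need not be positive, but a small rotation helps. Since $D^2u=\begin{pmatrix}a&b\\b&d\end{pmatrix}$ is symmetric,
$$\det(D^2u+\delta J)=ad-(b-\delta)(b+\delta)=\det D^2u+\delta^2.\tag{6}$$
Adding the rotation field $\delta J(x-x_0)$ to $Du$ raises the determinant by exactly $\delta^2$, with no cross term.

**Bounded $h$, by hand.** Suppose $\det D^2u\ge-h$ with $0\le h\le M$ on $D=B_\rho(x_0)$, and $|Du-c|\le m$ on $\partial D$. Take any $\delta>\sqrt M$ and $G=Du+\delta J(x-x_0)$. By (6), $\det DG\ge\delta^2-M>0$. On $\partial D$, $|G-c|\le m+\delta\rho$. By Lemma 2, $\psi(|G-c|)=0$ a.e. for every admissible $\psi$, so $|G-c|\le m+\delta\rho$ a.e. in $D$, and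
$$|Du-c|\le m+2\delta\rho\quad\text{a.e. in }D.\tag{7}$$
Now let $x_0\in U'\Subset U$, let $R$ be small, and apply Lemma 1 with $s=R^2$, $t=R$, where $\log\frac ts=\log\frac1R$. With $\eta(R)=\sup_{x\in U'}\|D^2u\|_{L^2(B_R(x))}\to0$, (7) gives, outside a null set,
$$\operatorname{osc}_{B_{R^2}(x_0)}Du\le2\Big(\sqrt{2\pi}\,\eta(R)\big(\log\tfrac1R\big)^{-1/2}+2\delta R\Big).$$
With $r=R^2$, multiplying by $(\log\frac1r)^{1/2}=\sqrt2(\log\frac1R)^{1/2}$ gives a quantity that tends to $0$ uniformly in $x_0\in U'$. This is Theorem A for $h\in L^\infty_{loc}$. It settles the flat metric $g=I$: there $\Gamma=0$, $\det A=0$ by (4), and $\det D^2u=(n^m)^2\det A=0$ for each component.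

**Where it stops.** For $h\in L^p$ with $p<\infty$ no constant $\delta$ makes $\det DG$ positive. Suppose $|G-c|\le m$ on $\partial D$, and let $T$ be the set where $|G-c|$ lies in an open interval whose left end is at least $m$. Lemma 2 only gives $\delta^2|T|\le\int_Th$. If $h<\delta^2$ this says that $T$ is null, and (7) follows. If $h$ is only in $L^p$ it says that $T$ has small measure, which by itself is no pointwise statement. The loss is real. Fix $0\ne\varphi\in C_c^\infty(B_1(0))$ and put $u_s(x)=s^{2-1/p}\varphi(x/s)$. Then $|\det D^2u_s|(x)=s^{-2/p}|\det D^2\varphi|(x/s)$ has $L^p$ norm independent of $s$, and $Du_s=0$ on $\partial B_s(0)$, while $\sup|Du_s|=s^{1-1/p}\sup|D\varphi|$. This is much larger than $s$ as $s\to0$, so no bound $|Du-c|\le m+C\rho$ with $C$ depending only on $p$ and $\|h\|_{L^p}$ can hold.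

## 6. Small sets that separate two circles

The set $T$ is not just small: it has a job to do. If $Du$ is near $c$ on a large circle and near a different $c'$ on a small circle inside, then $|G-c|$ must climb through an interval of values between the two circles. It does so only on $T$, with $\int|DG|^2$ bounded. A function that is at least a fixed height on a disc of radius $\rho'$ and zero on $\partial D$ needs $\int|\nabla w|\gtrsim\rho'$. So a small $T$ forces a small $\rho'$. We lose control at points but keep it between circles whose radii are not too different.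

**Lemma 3.** Let $1<p<\infty$, $0<\sigma\le1$. Let $D=B_\rho(x_0)$, $D'=B_{\rho'}(x')$ with $\overline{D'}\subset D$. Let $u\in W^{2,2}(D)$ and $\det D^2u\ge-h$ a.e., with $0\le h\in L^p(D)$. Suppose
$$|Du-c|\le\sigma\ \text{ a.e. on }\partial D,\qquad|Du-c'|\le\sigma\ \text{ a.e. on }\partial D',\qquad|c-c'|\ge5\sigma .$$
Then
$$\rho'\le C_0\,\sigma^{-1-p}\rho^p,\qquad C_0=\|h\|_{L^p(D)}^{p/2}\big(\|D^2u\|_{L^2(D)}+3\big).\tag{8}$$

*Proof.*

**Step 1 (the transition set is small).** *We rotate as much as the tolerance $\sigma$ allows.* Let $\delta=\sigma/\rho$ and $G(x)=Du(x)+\delta J(x-x_0)$. Then $|G-Du|\le\delta\rho=\sigma$ on $D$, and $\det DG\ge\delta^2-h$ by (6). On $\partial D$ we have $|G-c|\le2\sigma$. Apply Lemma 2 with $m=2\sigma$ to continuous functions $\psi\uparrow1_{(2\sigma,3\sigma)}$ with compact support in $(2\sigma,3\sigma)$. Since $\det DG\in L^1(D)$, dominated convergence gives, with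
$$T=\{x\in D:2\sigma<|G-c|<3\sigma\},$$
that $\int_T\det DG=0$. Hence, by Hölder,
$$\delta^2|T|\le\int_Th\le\|h\|_{L^p(D)}|T|^{1-1/p},\qquad\text{so}\qquad|T|\le\delta^{-2p}\|h\|^p_{L^p(D)}=\Big(\frac\rho\sigma\Big)^{2p}\|h\|_{L^p(D)}^p.\tag{9}$$

**Step 2 (a cutoff function whose gradient lives on $T$).** *We build a function equal to $\sigma$ on $D'$ and $0$ on $\partial D$.* Let
$$v=\min\{\max\{|G-c|,2\sigma\},3\sigma\}-2\sigma\in W^{1,2}(D).$$
Then $\nabla v=1_T\nabla|G-c|$ a.e., and $|\nabla|G-c||\le|DG|$, so $|\nabla v|\le1_T|DG|$. On $\partial D$, $|G-c|\le2\sigma$, so $v=0$. On $\partial D'$,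
$$|G-c|\ge|c-c'|-|Du-c'|-|G-Du|\ge5\sigma-\sigma-\sigma=3\sigma,$$
so $v=\sigma$ there. Thus $(v-\sigma)|_{D'}\in W^{1,2}_0(D')$, and its extension by zero is in $W^{1,2}_0(D)$. So
$$\tilde v:=v-(v-\sigma)1_{D'}\in W^{1,2}_0(D),\qquad\tilde v=\sigma\ \text{on }D',\qquad|\nabla\tilde v|\le1_T|DG| .$$

**Step 3 (compare).** *The height on $D'$ is paid for by the gradient on $T$.* By Fact 3 and Cauchy–Schwarz,
$$\sqrt\pi\,\sigma\rho'\le\|\tilde v\|_{L^2}\le\int_T|DG|\le|T|^{1/2}\|DG\|_{L^2(D)}\le|T|^{1/2}\big(\|D^2u\|_{L^2(D)}+\sqrt{2\pi}\,\sigma\big).$$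
The last inequality uses $DG=D^2u+\delta J$, $|J|=\sqrt2$, and $\|\sqrt2\,\delta\|_{L^2(D)}=\sqrt2\,\frac\sigma\rho\sqrt\pi\rho=\sqrt{2\pi}\,\sigma$. Since $\sigma\le1$ we have $\sqrt{2\pi}\,\sigma\le3$, and $\sqrt\pi\ge1$. Inserting (9),
$$\rho'\le\sigma^{-1}\Big(\frac\rho\sigma\Big)^p\|h\|_{L^p(D)}^{p/2}\big(\|D^2u\|_{L^2(D)}+3\big)=C_0\,\sigma^{-1-p}\rho^p.\qquad\square$$

## 7. Circles with radii $R^{\beta^k}$: proof of Theorem A

We now reach a point $x'$ by a chain of circles shrinking to it, and control each jump of the mean value by Lemma 3. Two requirements pull on the choice of radii.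

The jumps must be summable. On a circle chosen from the annulus between radii $s<t$, Lemma 1 gives oscillation of order $(\log\frac ts)^{-1/2}$ times a small factor. For dyadic annuli this is at best a square summable sequence, and a square summable sequence need not be summable. If instead the radii are $R^{\beta^k}$ with $\beta>1$, then $\log\frac ts$ is comparable to $\beta^k\log\frac1R$, and the oscillations decay geometrically.

Consecutive radii must not be too different, because Lemma 3 excludes a jump only if $\rho'>C_0\sigma^{-1-p}\rho^p$. With radii between $R^{\beta^{k+1}}$ and $R^{\beta^k}$, the next radius is larger than $(R^{\beta^k})^{\beta^2}$. This beats $\rho^p$ times a power of a logarithm as soon as $\beta^2<p$. Since $p>1$, both requirements can be met.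

**Step 1 (constants).** *We fix all the parameters.* We may assume $p<\infty$, since $L^\infty_{loc}\subset L^{p}_{loc}$ for every finite $p$. Write $F=Du\in W^{1,2}_{loc}$. Fix $U'\Subset U$, which we may take open, and $R_1\in(0,1)$ such that $U''=\{x:\operatorname{dist}(x,U')<R_1\}\Subset U$. Put
$$C_0=\|h\|_{L^p(U'')}^{p/2}\big(\|D^2u\|_{L^2(U'')}+3\big),\qquad\eta(R)=\sup_{x\in U'}\|D^2u\|_{L^2(B_R(x))} .$$
Then $\eta(R)\to0$ as $R\to0$, by absolute continuity of the integral. Let
$$\beta=\Big(\frac{1+p}2\Big)^{1/2},\qquad\text{so that }1<\beta^2<p,\qquad\gamma=p-\beta^2>0 .$$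
Fix $\varepsilon\in(0,1]$. For $0<R<R_1$ and $k\ge0$ put
$$L_k=\beta^k\log\tfrac1R,\qquad I_k=\big(R^{\beta^{k+1}},\tfrac12R^{\beta^k}\big),\qquad\sigma_k=\varepsilon L_k^{-1/2}.$$
Choose $R_\varepsilon\in(0,R_1)$ so small that for every $R\le R_\varepsilon$:

* (i) $\log\frac1R\ge1$ and $(\beta-1)\log\frac1R\ge2\log2$;
* (ii) $\eta(R)\le\varepsilon\big(\frac{\beta-1}{4\pi}\big)^{1/2}$;
* (iii) $e^{\gamma L}>C_0\,\varepsilon^{-1-p}L^{(1+p)/2}$ for all $L\ge\log\frac1R$.

Condition (iii) can be met because an exponential beats a power. By (i), $\sigma_{k+1}\le\sigma_k\le1$, and the ratio of the endpoints of $I_k$ has logarithm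
$$(\beta-1)L_k-\log2\ge\tfrac12(\beta-1)L_k .$$

**Step 2 (a nested chain of good circles).** *We build the chain from $x_0$ to a nearby point $x'$.* Let $R\le R_\varepsilon$, $x_0\in U'$, and let $x'$ be a Lebesgue point of $F$ with $|x'-x_0|<\frac12R^\beta$. Put $z_0=x_0$ and $z_k=x'$ for $k\ge1$. The discs $B_{R^{\beta^k}/2}(z_k)$ lie in $B_R(x_0)\subset U''$: for $k=0$ this is clear, and for $k\ge1$ use $|x'-x_0|+\frac12R^{\beta^k}<\frac12R^\beta+\frac12R^\beta\le R$. Lemma 1 with $(s,t)=I_k$ and center $z_k$ gives $\rho_k\in I_k$ such that, with $D_k=B_{\rho_k}(z_k)$ and by (ii),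
$$\operatorname{osc}_{\partial D_k}F\le\sqrt{2\pi}\,\eta(R)\big(\tfrac12(\beta-1)L_k\big)^{-1/2}\le\varepsilon\Big(2\pi\cdot\frac{\beta-1}{4\pi}\cdot\frac{2}{\beta-1}\Big)^{1/2}L_k^{-1/2}=\sigma_k .$$
Let $c_k$ be the mean of $F$ on $\partial D_k$. Then $|F-c_k|\le\sigma_k$ on $\partial D_k$. We choose $D_0$, and hence $c_0$, depending only on $x_0$ and $R$, not on $x'$.

The discs are nested. First, $\overline{D_1}\subset D_0$ because $|x'-x_0|+\rho_1<\frac12R^\beta+\frac12R^\beta<\rho_0$. For $k\ge1$ the centers agree, and $\rho_{k+1}<\frac12R^{\beta^{k+1}}<\rho_k$ gives $\overline{D_{k+1}}\subset D_k$.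

**Step 3 (the jumps are small).** *We show that $|c_k-c_{k+1}|<5\sigma_k$ for all $k\ge0$.* Suppose not. On $\partial D_{k+1}$ we have $|F-c_{k+1}|\le\sigma_{k+1}\le\sigma_k$, so Lemma 3 applies with $D=D_k$, $D'=D_{k+1}$, $\sigma=\sigma_k$. The constant in (8) is at most our $C_0$ because $D_k\subset U''$. Using $\rho_{k+1}>R^{\beta^{k+2}}=e^{-\beta^2L_k}$ and $\rho_k<R^{\beta^k}=e^{-L_k}$,
$$e^{-\beta^2L_k}<\rho_{k+1}\le C_0\,\sigma_k^{-1-p}\rho_k^p\le C_0\,\varepsilon^{-1-p}L_k^{(1+p)/2}e^{-pL_k},$$
that is, $e^{\gamma L_k}<C_0\,\varepsilon^{-1-p}L_k^{(1+p)/2}$. This contradicts (iii), since $L_k\ge\log\frac1R$. Summing the geometric series, with $C_\beta=5\sum_{k\ge0}\beta^{-k/2}$,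
$$\sup_k|c_k-c_0|\le5\sum_{k\ge0}\sigma_k=C_\beta\,\varepsilon\,\big(\log\tfrac1R\big)^{-1/2}.\tag{10}$$

**Step 4 (the chain ends at $F(x')$).** *We pass to the limit $k\to\infty$.* By Fact 4, the mean $c_k$ over $\partial D_k$ and the mean of $F$ over $D_k$ differ by at most $\frac1{2\sqrt\pi}\|DF\|_{L^2(D_k)}$, which tends to $0$ because $|D_k|\to0$. For $k\ge1$ the disc $D_k$ is centered at the Lebesgue point $x'$, so the mean over $D_k$ tends to $F(x')$. Hence $c_k\to F(x')$, and (10) gives
$$|F(x')-c_0|\le C_\beta\,\varepsilon\,\big(\log\tfrac1R\big)^{-1/2}\quad\text{for every Lebesgue point }x'\in B_{R^\beta/2}(x_0).$$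
This compares all such $x'$ with the *same* $c_0$.

**Step 5 (modulus of continuity).** *We rewrite the estimate in terms of the radius $r=\frac12R^\beta$.* By (i), $\log2\le\frac12(\beta-1)\log\frac1R$, so $\log\frac1r=\beta\log\frac1R+\log2\le2\beta\log\frac1R$. Hence any two Lebesgue points $a,b\in B_r(x_0)$ satisfy
$$|F(a)-F(b)|\le2C_\beta(2\beta)^{1/2}\,\varepsilon\,\big(\log\tfrac1r\big)^{-1/2}\quad\text{for all }x_0\in U',\ 0<r\le r_\varepsilon:=\tfrac12R_\varepsilon^\beta.\tag{11}$$
Lebesgue points have full measure and so are dense. Taking $x_0=a$ in (11) shows that $F$ restricted to the Lebesgue points in $U'$ is uniformly continuous, since the right side of (11) tends to $0$ as $r\to0$. So $F$ has a continuous representative on $U'$. Continuous functions that agree a.e. on an open set agree on it, so as $U'$ varies these representatives fit together to one on $U$.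

A function whose weak gradient is continuous is $C^1$: its mollifications converge to it in $L^1_{loc}$ and their gradients converge locally uniformly. So $u\in C^1(U)$. By density, (11) bounds $\operatorname{osc}_{B_r(x_0)}Du$ for the continuous representative. Thus
$$\sup_{x\in U'}\big(\log\tfrac1r\big)^{1/2}\operatorname{osc}_{B_r(x)}Du\le2C_\beta(2\beta)^{1/2}\,\varepsilon\quad\text{for }r\le r_\varepsilon .$$
Since $\varepsilon\in(0,1]$ was arbitrary and $C_\beta$, $\beta$ do not depend on it, (1) follows. $\blacksquare$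

Together with Section 4 this proves Theorems B and C.

## 8. Three examples at the borderline exponents

In each example the function is smooth away from $0$ and continuous at $0$, its first derivatives are square integrable near $0$, and so are its second derivatives. A single point is removable for $W^{1,2}$, because a.e. line parallel to an axis misses it and the function is absolutely continuous there. So each function is in $W^{2,2}$ across $0$. The integral used repeatedly is
$$\int_0\frac{r\,dr}{\big(r\log\frac1r\big)^2}=\int_0\frac{dr}{r\,(\log\frac1r)^2}<\infty .$$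

**Example 1 (Theorem A fails for $p=1$).** Let $u=x_1f(|x|)$ with $f(r)=\log\log\frac1r$. Then $D^2u=e_1\otimes\nabla f+\nabla f\otimes e_1+x_1D^2f$ with $|\nabla f|=(r\log\frac1r)^{-1}$ and $|D^2f|\le C(r^2\log\frac1r)^{-1}$, so $|D^2u|\le C/(r\log\frac1r)\in L^2$ and $u\in W^{2,2}$ near $0$. With $h=|\det D^2u|\in L^1$ we have $\det D^2u\ge-h$. But
$$\partial_1u=\log\log\tfrac1r-\frac{x_1^2}{r^2}\,\frac1{\log\frac1r}\to\infty\quad\text{as }x\to0,$$
so $u\notin C^1$.

**Example 2 (the power $\frac12$ in (1) cannot be increased in Theorem A).** Let $\alpha>\frac12$ and let $u$ be radial with $u'(r)=(\log\frac1r)^{-\alpha}$. The eigenvalues of $D^2u$ are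
$$u''=\alpha r^{-1}\big(\log\tfrac1r\big)^{-\alpha-1}\ge0,\qquad\frac{u'}r=r^{-1}\big(\log\tfrac1r\big)^{-\alpha}\ge0 .$$
Both are square integrable near $0$, because $\int_0(\log\frac1r)^{-2\alpha}\frac{dr}r<\infty$ for $2\alpha>1$. So $u\in W^{2,2}$, $\det D^2u\ge0$, and one may take $h=0$. On the other hand $\operatorname{osc}_{B_r(0)}Du\ge(\log\frac1r)^{-\alpha}$. Given a power $s>\frac12$, choose $\alpha\in(\frac12,s)$. Then $(\log\frac1r)^s\operatorname{osc}_{B_r(0)}Du\ge(\log\frac1r)^{s-\alpha}\to\infty$.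

**Example 3 (Theorem C fails for $q=2$, even for continuous $g$ with $\mathcal R(g)=0$).** Identify $\mathbb R^2=\mathbb C$ and on a small disc let
$$y(z)=\big(ze^{i\theta(|z|)},0\big),\qquad\theta(r)=\log\log\tfrac1r,\qquad\epsilon:=r\theta'(r)=-\frac1{\log\frac1r}\to0 .$$
In the planar factor, with polar angle $\phi$,
$$\partial_ry=e^{i(\phi+\theta)}(1+i\epsilon),\qquad\tfrac1r\partial_\phi y=ie^{i(\phi+\theta)} .$$
The squared lengths are $1+\epsilon^2$ and $1$, and the inner product is $\operatorname{Re}\big((1+i\epsilon)\overline{i}\big)=\epsilon$. So in the orthonormal polar frame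
$$g=\begin{pmatrix}1+\epsilon^2&\epsilon\\\epsilon&1\end{pmatrix},\qquad\det g=1 .$$
Since this matrix tends to $I$ and the frame is orthonormal, $g$ is continuous with $g(0)=I$, and it is positive definite. Differentiating the frame costs a factor $\frac1r$ and acts only on $g-I$, and $\epsilon'=-r^{-1}(\log\frac1r)^{-2}$. So $|Dg|\le C(|\epsilon|/r+|\epsilon'|)\le C/(r\log\frac1r)\in L^2$. Hence $g\in C^0\cap W^{1,2}$. Also $|D^2y|\le C(|\theta'|+r|\theta''|+r\theta'^2)\le C/(r\log\frac1r)\in L^2$, so $y\in W^{2,2}$.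

The image is planar, so $n=e_3$ and $A=0$. The derivation of (4) applies, since it needs only $y\in W^{2,2}_{loc}$, $Dy\in L^\infty_{loc}$ and $g^{-1}\in L^\infty_{loc}$. Therefore $\mathcal R(g)=\det A=0$, and the curvature condition holds with $\kappa=0$. But along the positive $x_1$-axis
$$\partial_1y=e^{i\theta(r)}(1+i\epsilon)=e^{i\theta(r)}(1+o(1)),$$
and $\theta(r)\to\infty$ continuously as $r\to0$. So $Dy$, which is smooth away from $0$, has no limit at $0$, and $y\notin C^1$.
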